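\title{A degree of interpretability outside the lattice generated by the $\Sigma_1$ and $\Pi_1$ degrees}

\begin{abstract}
Let $T$ be a consistent, recursively axiomatized extension of Peano Arithmetic. The degrees of interpretability of the extensions of $T$ form a lattice $D_T$. We show that $D_T$ is not generated under meets and joins by the degrees of $\Sigma_1$ and $\Pi_1$ sentences, nor even by the degrees of Boolean combinations of $\Sigma_1$ sentences. No soundness assumption on $T$ is needed. Degrees that are not so generated occur below every nonzero degree. In contrast, every degree is the degree of a single sentence that is provably $\Delta_2$. The proof constructs a set $F$ of $\Pi_1$ sentences such that every $\Sigma_1$ sentence consistent with $T+F$ can be strengthened to one that is still consistent with $T+F$ and proves any given member of $F$, while no consistent extension of $T$ by a $\Sigma_1$ sentence proves all of $F$.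
\end{abstract}

\section{The problem and the results}

Throughout, $T$ is a consistent, recursively axiomatized extension of Peano Arithmetic $PA$ in the language of $PA$, and $A,B,C$ denote recursively axiomatized extensions of $T$ in the same language; these may be inconsistent. We write $A\le B$ if $A$ is \emph{relatively interpretable} in $B$: there are formulas defining a domain and, on it, relations that translate the symbols of the language, such that $B$ proves the translation of every theorem of $A$, quantifiers being relativized to the domain. The relation $\le$ is reflexive and transitive. The classes of mutual interpretability are the \emph{degrees of interpretability}; $d(A)$ is the degree of $A$, and $d(\varphi)=d(T+\varphi)$ for a sentence $\varphi$. The set $D_T$ of all degrees is partially ordered by $d(A)\le d(B)$ iff $A\le B$. Its least element is $0=d(T)$.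

Let $A|k$ consist of the first $k$ axioms of $A$ in a fixed enumeration, let $\mathrm{Con}_{A|k}$ express the consistency of $A|k$, and put
\[
A\downarrow B=T+\{\mathrm{Con}_{A|k}\vee\mathrm{Con}_{B|k}:k\in\mathbb N\},\qquad
A\uparrow B=T+\{\mathrm{Con}_{A|k}\wedge\mathrm{Con}_{B|k}:k\in\mathbb N\}.
\]
Then $D_T$ is a lattice with meet $d(A)\cap d(B)=d(A\downarrow B)$ and join $d(A)\cup d(B)=d(A\uparrow B)$; the short proof is recalled in Lemma~\ref{lem:lattice}. A degree is a \emph{$\Sigma_1$ degree} (a \emph{$\Pi_1$ degree}) if it equals $d(\varphi)$ for a single $\Sigma_1$ (respectively $\Pi_1$) sentence $\varphi$. Let $G_T$ be the closure of the set of $\Sigma_1$ and $\Pi_1$ degrees under $\cap$ and $\cup$. The question, stated as an open problem in \cite{DI}, is whether $G_T\ne D_T$.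

By the Orey--H\'ajek theorem, $A\le B$ holds exactly when $B$ proves $\mathrm{Con}_{A|k}$ for every $k$, and this holds exactly when $B$ proves every $\Pi_1$ theorem of $A$ (Lemma~\ref{lem:OH}). So a degree measures a stock of $\Pi_1$ theorems. It follows that $d(A)$ is the least upper bound of the increasing sequence of $\Pi_1$ degrees $d(\mathrm{Con}_{A|k})$: the theory $A$ proves each $\mathrm{Con}_{A|k}$, and a theory above all these degrees proves each $\mathrm{Con}_{A|k}$ and hence interprets $A$. With infinite joins, then, the $\Pi_1$ degrees generate everything, and the question is whether finite operations suffice once the $\Sigma_1$ degrees are added. One expects that they do not, but the two arguments that come to mind first both fail. Counting gives nothing, since $D_T$ is countable. And the idea that infinitely many $\Pi_1$ axioms cannot be matched by finitely many sentences is wrong one level higher up: Theorem~\ref{thm:B}(2) shows that a single provably $\Delta_2$ sentence can match them. A proof must therefore use the particular shape of $\Sigma_1$ and $\Pi_1$ sentences.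

Let $\mathcal B_1$ be the set of Boolean combinations of $\Sigma_1$ sentences and let $G^{\mathcal B}_T$ be the closure of $\{d(\beta):\beta\in\mathcal B_1\}$ under $\cap$ and $\cup$. Since $\mathcal B_1$ contains all $\Sigma_1$ and all $\Pi_1$ sentences, $G_T\subseteq G^{\mathcal B}_T\subseteq D_T$.

\begin{theorem}\label{thm:A}
For every consistent, recursively axiomatized extension $T$ of $PA$ there is a degree in $D_T$ that is not in $G_T$. In fact there is one that is not in $G^{\mathcal B}_T$.
\end{theorem}

A sentence is \emph{$\Delta_2$ provably in $PA$} if $PA$ proves it equivalent to a $\Sigma_2$ sentence and to a $\Pi_2$ sentence.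

\begin{theorem}\label{thm:B}
Let $T$ be as above.
\begin{enumerate}
\item[(1)] For every degree $b>0$ in $D_T$ there is a degree $g$ with $0<g\le b$ and $g\notin G^{\mathcal B}_T$. In particular $D_T\setminus G^{\mathcal B}_T$ is infinite.
\item[(2)] Every degree in $D_T$ equals $d(\varphi)$ for a single sentence $\varphi$ that is $\Delta_2$ provably in $PA$. So $\mathcal B_1$ in Theorem~\ref{thm:A} cannot be replaced by the class of provably $\Delta_2$ sentences.
\end{enumerate}
\end{theorem}

Section~\ref{sec:pi} translates the lattice into the language of $\Pi_1$ theorems. Section~\ref{sec:red} reduces Theorem~\ref{thm:A} to the existence of a set $F$ of $\Pi_1$ sentences with three properties. Section~\ref{sec:small} explains how these properties can coexist, and Section~\ref{sec:con} constructs $F$. The two parts of Theorem~\ref{thm:B} are proved in Sections~\ref{sec:below} and~\ref{sec:delta}.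

\section{Degrees as sets of $\Pi_1$ theorems}\label{sec:pi}

\subsection*{Conventions and standard facts}

A formula is $\Delta_0$ if all its quantifiers are bounded. A formula is $\Sigma_1$ ($\Pi_1$) if $PA$ proves it equivalent to one of the form $\exists x\,\delta$ (respectively $\forall x\,\delta$) with $\delta\in\Delta_0$, and $\Delta_1$ if it is both. It is $\Sigma_2$ ($\Pi_2$) if $PA$ proves it equivalent to $\exists x\,\pi$ with $\pi\in\Pi_1$ (respectively $\forall x\,\sigma$ with $\sigma\in\Sigma_1$). Each of these classes is closed under $\wedge$, $\vee$ and bounded quantifiers, and $\Delta_1$ is also closed under negation. Every primitive recursive relation is expressed by a $\Delta_1$ formula.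

Degrees depend only on sets of theorems. By Craig's trick, a theory with a recursively enumerable set of axioms has the same theorems as one whose axioms form a primitive recursive set with a primitive recursive enumeration, and we take all axiom sets in this form. Then ``$p$ is a proof of $\psi$ in $U$'' is expressed by a $\Delta_1$ formula $\mathrm{Prf}_U(p,\psi)$, where $\psi$ stands for its code; $\mathrm{Pr}_U(\psi)$ is $\exists p\,\mathrm{Prf}_U(p,\psi)$; and $\mathrm{Con}_{A|z}$ is a $\Pi_1$ formula in the variable $z$ that is decreasing in $z$, provably in $PA$. The code of a proof is at least the code of each subformula of the sentence proved. The numeral for $n$ is $\bar n$. We use the following facts.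
\begin{enumerate}
\item[(S1)] \emph{$\Sigma_1$-completeness.} $PA$ proves every true $\Sigma_1$ sentence. Hence $PA$ proves the true and refutes the false numerical instances of a $\Delta_1$ formula $\delta(x)$; and since $PA\vdash x\le\bar n\to x=\bar 0\vee\dots\vee x=\bar n$, if $\delta(\bar 0),\dots,\delta(\bar n)$ are all false then $PA\vdash\forall x\le\bar n\,\neg\delta(x)$.
\item[(S2)] \emph{Provable $\Sigma_1$-completeness.} If $\sigma$ has the form $\exists x\,\delta$ with $\delta\in\Delta_0$, then $PA\vdash\sigma\to\mathrm{Pr}_Q(\sigma)$, where $Q$ is Robinson's finitely axiomatized subtheory of $PA$. Consequently $PA\vdash\sigma\to\mathrm{Pr}_T(\sigma)$ for every $\Sigma_1$ sentence $\sigma$.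
\item[(S3)] \emph{Diagonal lemma.} For every formula $\Phi(z,y,x)$ there is a formula $\xi(y,x)$ with $PA\vdash\xi(y,x)\leftrightarrow\Phi(\ulcorner\xi\urcorner,y,x)$, where $\ulcorner\xi\urcorner$ is the numeral for the code of $\xi$; the same holds with fewer free variables.
\item[(S4)] \emph{Essential reflexivity.} Every extension of $PA$ in the language of $PA$ proves the consistency of each of its finite subtheories. In particular $A\vdash\mathrm{Con}_{A|k}$ for every $k$.
\item[(S5)] \emph{Orey--H\'ajek theorem} \cite[Ch.~6]{Lin}. $A\le B$ iff $B\vdash\mathrm{Con}_{A|k}$ for all $k$.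
\end{enumerate}

\subsection*{The order and the lattice operations}

Let $\Pi(A)$ be the set of $\Pi_1$ theorems of $A$. The sentences $\mathrm{Con}_{A|k}$ belong to $\Pi(A)$ by (S4), and they generate it:
\begin{equation}\label{eq:gen}
\text{if }\chi\in\Pi(A),\text{ then }PA\vdash\mathrm{Con}_{A|k}\to\chi\text{ for all large }k.
\end{equation}
To see this, take $\chi$ in the form $\forall x\,\delta$, let $\sigma$ be $\exists x\,\neg\delta$, and let $k$ be so large that $A|k$ proves $\neg\sigma$ and the axioms of $Q$. By (S1), $PA$ proves that $A|k$ does so. By (S2), $PA+\sigma$ proves that $Q$ proves $\sigma$, and hence that $A|k$ is inconsistent.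

\begin{lemma}\label{lem:OH}
$A\le B$ iff $B\vdash\mathrm{Con}_{A|k}$ for all $k$ iff $\Pi(A)\subseteq\Pi(B)$.
\end{lemma}

\begin{proof}
The first equivalence is (S5). If $B$ proves every $\mathrm{Con}_{A|k}$, then $\Pi(A)\subseteq\Pi(B)$ by \eqref{eq:gen}. If $\Pi(A)\subseteq\Pi(B)$, then $B$ proves every $\mathrm{Con}_{A|k}$ by (S4).
\end{proof}

From here on interpretations enter only through this lemma. Note that $d(A)\le d(B)$ whenever $B$ proves all axioms of $A$, and that, $0=1$ being $\Pi_1$, the inconsistent theories form the greatest degree.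

\begin{lemma}\label{lem:lattice}
$\Pi(A\downarrow B)=\Pi(A)\cap\Pi(B)$, and $A\uparrow B$ has the same theorems as $T+\Pi(A)+\Pi(B)$. The degrees $d(A\downarrow B)$ and $d(A\uparrow B)$ are the meet and the join of $d(A)$ and $d(B)$.
\end{lemma}

\begin{proof}
By (S4) both $A$ and $B$ prove the axioms of $A\downarrow B$, so $\Pi(A\downarrow B)\subseteq\Pi(A)\cap\Pi(B)$. If $\chi\in\Pi(A)\cap\Pi(B)$, then by \eqref{eq:gen} $PA$ proves $\mathrm{Con}_{A|k}\vee\mathrm{Con}_{B|k}\to\chi$ for large $k$, so $A\downarrow B\vdash\chi$. The theory $T+\Pi(A)+\Pi(B)$ proves the axioms of $A\uparrow B$ by (S4), and $A\uparrow B$ proves every member of $\Pi(A)\cup\Pi(B)$ by \eqref{eq:gen}.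

By Lemma~\ref{lem:OH}, $C\le A$ and $C\le B$ iff $\Pi(C)\subseteq\Pi(A)\cap\Pi(B)$ iff $C\le A\downarrow B$. Also $A,B\le A\uparrow B$ because $\Pi(A)\cup\Pi(B)\subseteq\Pi(A\uparrow B)$; and if $A,B\le C$, then $C$ proves $T+\Pi(A)+\Pi(B)$, so $A\uparrow B\le C$.
\end{proof}

For arbitrary sentences $\varphi,\psi$ we have $\Pi(T+\varphi)\cap\Pi(T+\psi)=\Pi(T+\varphi\vee\psi)$, so
\begin{equation}\label{eq:meet}
d(\varphi)\cap d(\psi)=d(\varphi\vee\psi).
\end{equation}
For joins one has only $d(\varphi)\cup d(\psi)\le d(\varphi\wedge\psi)$ in general (see Example~\ref{ex:join}). Since meets are absorbed by \eqref{eq:meet}, the elements of $G^{\mathcal B}_T$ have a simple normal form.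

\begin{lemma}\label{lem:normal}
Every element of $G^{\mathcal B}_T$ is a finite join $d(\beta_1)\cup\dots\cup d(\beta_n)$ with $n\ge1$ and $\beta_1,\dots,\beta_n\in\mathcal B_1$.
\end{lemma}

\begin{proof}
We first show that $D_T$ is distributive. Let $a=d(A)$, $b=d(B)$, $c=d(C)$. The inequality $(a\cap c)\cup(b\cap c)\le(a\cup b)\cap c$ holds in every lattice. For the converse let $\chi\in\Pi((A\uparrow B)\downarrow C)$. By Lemma~\ref{lem:lattice}, $\chi\in\Pi(C)$ and $T\vdash x\wedge y\to\chi$ for some $x\in\Pi(A)$ and $y\in\Pi(B)$, because $\Pi(A)$ and $\Pi(B)$ are closed under conjunction. Then $\chi\vee x\in\Pi(A\downarrow C)$ and $\chi\vee y\in\Pi(B\downarrow C)$. Together these sentences imply $\chi\vee(x\wedge y)$ and hence, over $T$, $\chi$. So $(A\downarrow C)\uparrow(B\downarrow C)\vdash\chi$.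

The finite joins in the statement are closed under $\cup$. By distributivity and \eqref{eq:meet}, the meet of $\bigcup_i d(\beta_i)$ and $\bigcup_j d(\beta'_j)$ is $\bigcup_{i,j}d(\beta_i\vee\beta'_j)$, so they are closed under $\cap$.
\end{proof}

\subsection*{How a $\Sigma_1$ sentence proves a $\Pi_1$ sentence}

A $\Sigma_1$ sentence can say that one search succeeds before another, and it then implies the $\Pi_1$ sentence that the other search does not succeed first. The following symmetric form of Rosser's construction is the basic instance and the model for Section~\ref{sec:con}.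

\begin{lemma}\label{lem:pair}
Let $U$ be a consistent, recursively axiomatized extension of $PA$. There are $\Sigma_1$ sentences $\sigma,\sigma'$ with $PA\vdash\neg(\sigma\wedge\sigma')$, $U\nvdash\neg\sigma$ and $U\nvdash\neg\sigma'$. The $\Pi_1$ sentence $\neg\sigma$ is neither provable nor refutable in $U$.
\end{lemma}

\begin{proof}
Diagonalizing one formula $\xi(y)$ and putting $\sigma=\xi(\bar 0)$, $\sigma'=\xi(\bar 1)$, we obtain distinct sentences with
\begin{align*}
PA&\vdash\sigma\leftrightarrow\exists p\,[\mathrm{Prf}_U(p,\neg\sigma)\wedge\forall q\le p\,\neg\mathrm{Prf}_U(q,\neg\sigma')],\\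
PA&\vdash\sigma'\leftrightarrow\exists q\,[\mathrm{Prf}_U(q,\neg\sigma')\wedge\forall p\le q\,\neg\mathrm{Prf}_U(p,\neg\sigma)].
\end{align*}
Witnesses $p$ for $\sigma$ and $q$ for $\sigma'$ would satisfy $q>p$ and $p>q$, so $PA\vdash\neg(\sigma\wedge\sigma')$. Suppose $U$ refutes $\sigma$ or $\sigma'$, and let $n$ be the least $U$-proof of $\neg\sigma$ or $\neg\sigma'$. If $n$ proves $\neg\sigma$, then no $q\le n$ proves $\neg\sigma'$, so $\sigma$ is true and $U\vdash\sigma$ by (S1); this makes $U$ inconsistent. The case of $\neg\sigma'$ is symmetric. Finally, $U\vdash\sigma$ would give $U\vdash\neg\sigma'$.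
\end{proof}

\begin{example}\label{ex:join}
Take $U=T$. Then $\neg\sigma'\in\Pi(T+\sigma)\setminus\Pi(T)$, so $d(\sigma)>0$, and symmetrically $d(\sigma')>0$. Suppose moreover that every $\Sigma_1$ theorem of $T$ is true. The $\Pi_1$ theorems of the consistent theories $T+\sigma$ and $T+\sigma'$ are true by (S1), so $T+\Pi(T+\sigma)+\Pi(T+\sigma')$ is consistent: otherwise $T$ would refute a true $\Pi_1$ sentence. Thus $d(\sigma)\cup d(\sigma')$ is the degree of a consistent theory, although $d(\sigma\wedge\sigma')$ is the greatest degree.
\end{example}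

\section{Reduction to three properties of a set of $\Pi_1$ sentences}\label{sec:red}

We look for the missing degree in the form $d(T+F)$ with $F$ a set of $\Pi_1$ sentences. By Lemma~\ref{lem:normal} we must exclude $d(T+F)=d(\beta_1)\cup\dots\cup d(\beta_n)$ for all $n$ and all $\beta_i\in\mathcal B_1$. The plan is to diagonalize against single $\Sigma_1$ sentences only, by making sure that $d(T+F)$ lies below no consistent $T+s$ with $s\in\Sigma_1$, and to arrange that finitely many degrees $d(\beta_i)\le d(T+F)$ always lie below such a $T+s$. Example~\ref{ex:join} shows that the second point is not automatic even for two $\Sigma_1$ sentences: they may exclude each other while their join is consistent. Property (F2) below is what rules this out for degrees below $d(T+F)$.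

\begin{proposition}\label{prop:F}
There are $\Sigma_1$ sentences $\tau_0,\tau_1,\dots$, with the code of $\tau_e$ a primitive recursive function of $e$, such that $F=\{\neg\tau_e:e\in\mathbb N\}$ has the following properties.
\begin{enumerate}
\item[(F1)] $T+F$ is consistent.
\item[(F2)] If $r$ is $\Sigma_1$, $T+F+r$ is consistent and $e\in\mathbb N$, then there is a $\Sigma_1$ sentence $r'$ such that $T+F+r'$ is consistent, $T\vdash r'\to r$ and $T\vdash r'\to\neg\tau_e$.
\item[(F3)] If $s$ is $\Sigma_1$ and $T+s$ is consistent, then $T+s\nvdash\neg\tau_e$ for some $e$.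
\end{enumerate}
\end{proposition}

The proof is given in Section~\ref{sec:con}. In this section $F$ is fixed as in the proposition; $T+F$ is a recursively axiomatized extension of $T$. Call a $\Sigma_1$ sentence $r$ a \emph{condition} if $T+F+r$ is consistent, call a condition $r'$ a \emph{refinement} of $r$ if $T\vdash r'\to r$, and say that $r$ \emph{proves} $\psi$ if $T+r\vdash\psi$. Whatever $r$ proves, its refinements prove. In these terms, $0=0$ is a condition by (F1), every condition has a refinement that proves a given member of $F$ by (F2), and no condition proves all members of $F$ by (F3).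

\begin{lemma}\label{lem:absorb}
If $r$ is a condition and $T+F+r\vdash\psi$, then some refinement of $r$ proves $\psi$.
\end{lemma}

\begin{proof}
The proof of $\psi$ uses only $\neg\tau_0,\dots,\neg\tau_m$ for some $m$. Apply (F2) successively for $e=0,\dots,m$, each time to the condition obtained in the previous step. The last condition proves $r$ and $\neg\tau_0,\dots,\neg\tau_m$, hence $\psi$.
\end{proof}

\begin{lemma}\label{lem:compat}
If $r$ is a condition and $\beta$ is any sentence with $\Pi(T+\beta)\subseteq\Pi(T+F)$, then $T+F+r+\beta$ is consistent.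
\end{lemma}

\begin{proof}
Otherwise $T+F+r\vdash\neg\beta$, and by Lemma~\ref{lem:absorb} some condition $r^*$ proves $\neg\beta$. Then $T+\beta\vdash\neg r^*$. Since $\neg r^*$ is $\Pi_1$, the hypothesis gives $T+F\vdash\neg r^*$, so $r^*$ is not a condition.
\end{proof}

The two simplest cases of the plan can now be read off. If $\pi$ is $\Pi_1$ and $d(\pi)\le d(T+F)$, then $T+F\vdash\pi$, and Lemma~\ref{lem:absorb} with $r$ the sentence $0=0$ gives a condition that proves $\pi$. If $\sigma_1,\sigma_2$ are $\Sigma_1$ and $d(\sigma_1),d(\sigma_2)\le d(T+F)$, then Lemma~\ref{lem:compat} shows first that $\sigma_1$ is a condition and then, with $r=\sigma_1$, that $\sigma_1\wedge\sigma_2$ is one. For a general $\beta\in\mathcal B_1$ the sentence $r\wedge\beta$ is consistent with $T+F$ but need not be $\Sigma_1$. The remedy is to refine $r$ until it decides the $\Pi_1$ parts of $\beta$; over such an $r$, the sentence $\beta$ is equivalent to a $\Sigma_1$ sentence.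

\begin{lemma}\label{lem:bool}
If $r$ is a condition and $\beta\in\mathcal B_1$ satisfies $\Pi(T+\beta)\subseteq\Pi(T+F)$, then some refinement of $r$ proves $\beta$.
\end{lemma}

\begin{proof}
Put $\beta$ in disjunctive normal form and collect the $\Sigma_1$ and the $\Pi_1$ conjuncts of each disjunct; this gives $PA\vdash\beta\leftrightarrow\bigvee_{j<l}(\sigma_j\wedge\pi_j)$ with $\sigma_j\in\Sigma_1$ and $\pi_j\in\Pi_1$.

Every condition $t$ has, for each $j$, a refinement that proves $\pi_j$ or proves $\neg\pi_j$. Indeed, if $T+F+t\nvdash\pi_j$, then $t\wedge\neg\pi_j$ is $\Sigma_1$ and consistent with $T+F$; and if $T+F+t\vdash\pi_j$, Lemma~\ref{lem:absorb} applies. Starting from $r$ and treating $j=0,\dots,l-1$ in turn, we reach a refinement $t$ of $r$ that decides every $\pi_j$. Let $\sigma$ be the disjunction of those $\sigma_j$ for which $t$ proves $\pi_j$, the empty disjunction being $0=1$. Then $\sigma$ is $\Sigma_1$ and $T+t\vdash\beta\leftrightarrow\sigma$. By Lemma~\ref{lem:compat}, $T+F+t+\beta$ is consistent, so $t\wedge\sigma$ is a condition. It refines $r$ and proves $\beta$.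
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show that $d(T+F)\notin G^{\mathcal B}_T$; since $G_T\subseteq G^{\mathcal B}_T$, this proves both statements. Suppose $d(T+F)\in G^{\mathcal B}_T$. By Lemma~\ref{lem:normal}, $d(T+F)=d(\beta_1)\cup\dots\cup d(\beta_n)$ with $\beta_i\in\mathcal B_1$, and $\Pi(T+\beta_i)\subseteq\Pi(T+F)$ for each $i$ by Lemma~\ref{lem:OH}. Starting from the condition $0=0$ and applying Lemma~\ref{lem:bool} for $\beta_1,\dots,\beta_n$ in turn, we obtain a condition $r$ that proves every $\beta_i$. Then $d(\beta_i)\le d(r)$ for all $i$, so $d(T+F)\le d(r)$, and $T+r$ proves every $\neg\tau_e$ by Lemma~\ref{lem:OH}. As $T+r$ is consistent, this contradicts (F3).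
\end{proof}

\section{How (F2) and (F3) can hold together}\label{sec:small}

Let $s_0,s_1,\dots$ enumerate, in increasing order of their codes, the sentences $\exists x\,\delta(x)$ with $\delta\in\Delta_0$, and write $s_i=\exists x\,\delta_i(x)$. Every $\Sigma_1$ sentence is $PA$-equivalent to some $s_i$. To secure (F3) we assign $\tau_e$ to $s_e$: it should be impossible for a consistent $T+s_e$ to prove all of $F$ because it fails to prove $\neg\tau_e$. If $\tau_e$ implies $s_e$, then $T+s_e\vdash\neg\tau_e$ is equivalent to $T\vdash\neg\tau_e$, so the task is to keep $T$ from refuting $\tau_e$.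

\subsection*{A first attempt}
G\"odel's device suggests sentences $\gamma_e$ with $PA\vdash\gamma_e\leftrightarrow s_e\wedge\mathrm{Pr}_T(\neg\gamma_e)$. They satisfy (F3): if $T\vdash\neg\gamma_e$, then $PA\vdash\mathrm{Pr}_T(\neg\gamma_e)$ by (S1), so $T\vdash\gamma_e\leftrightarrow s_e$ and $T\vdash\neg s_e$. But they cannot satisfy (F1) and (F2). Let $s_e$ be $\exists x\,(x=x)$ and let $r'$ be a $\Sigma_1$ sentence with $T\vdash r'\to\neg\gamma_e$. Then $T+r'$ proves $\mathrm{Pr}_T(r')$ by (S2) and $\mathrm{Pr}_T(r'\to\neg\gamma_e)$ by (S1), hence $\mathrm{Pr}_T(\neg\gamma_e)$, hence $\gamma_e$. So $T+r'$ is inconsistent.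

The same computation shows what (F2) demands of any solution: a $\Sigma_1$ sentence that proves $\neg\tau_e$ also proves that $T$ refutes $\tau_e$. Hence the appearance of a refutation of $\tau_e$ cannot by itself make $\tau_e$ true. It can only do so if it comes before some competing event.

\subsection*{The smallest case}
Consider one sentence $\tau$, with $F=\{\neg\tau\}$, and ask for (F2) only for $r$ the sentence $0=0$ and for (F3) only for $s$ the sentence $0=0$. We need $T\nvdash\neg\tau$, and a $\Sigma_1$ sentence $r'$ that is consistent with $T+\neg\tau$ and proves $\neg\tau$. The pair of Lemma~\ref{lem:pair} for $U=T$ solves this: take $\tau=\sigma$ and $r'=\sigma'$. Here $T\nvdash\neg\tau$; the \emph{rival} $\sigma'$ proves $\neg\tau$ because the two sentences exclude each other; and $T+\neg\tau+\sigma'$ is consistent because $T+\sigma'$ is consistent and proves $\neg\tau$. The design principle is that each sentence is made true by its own refutation, so the event that would spoil the rival as a choice for $r'$, namely a refutation of $\sigma'$, is the event that competes with the refutation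 of $\tau$.

\subsection*{What changes in general}
Each $\tau_e$ gets a rival $\tau'_e$, and for a condition $s_i$ the natural candidate in (F2) is $s_i\wedge\tau'_e$. It is spoiled if it is inconsistent with $T+F$, that is, if there is a $T$-proof of
\begin{equation}\label{eq:spoil}
s_i\wedge\tau'_e\to\tau_0\vee\dots\vee\tau_m
\end{equation}
for some $m$. So a proof of \eqref{eq:spoil} is the competing event. Three adjustments are needed. First, $\tau_e$ must wait for a witness for $s_e$, so that it implies $s_e$. Second, a proof of \eqref{eq:spoil} carries information only where $s_i$ holds, so the rival must wait for a witness for $s_i$. There are then two clocks, one for proofs and one for witnesses, and a proof $q$ of \eqref{eq:spoil} will count only if no refutation of $\tau_e$ is $\le q$. Third, such proofs may now actually exist. When one does and $T\nvdash\neg\tau_e$, the sentence $\tau_e$ can no longer become true at a stage after $s_i$ is witnessed, and ``$s_i$ is witnessed before $\tau_e$'' takes over the role of $r'$.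

\section{Construction of $F$}\label{sec:con}

There is a $\Delta_1$ formula $\mathrm{Sat}_0(c,w)$ such that $PA\vdash\forall w\,(\mathrm{Sat}_0(\ulcorner\delta\urcorner,w)\leftrightarrow\delta(w))$ for every $\Delta_0$ formula $\delta(x)$, and the code of $\delta_i$ is a primitive recursive function of $i$. Let $W(u,i)$ say that $\mathrm{Sat}_0(c,w)$ holds for the code $c$ of $\delta_i$ and some $w\le u$; read it as ``$s_i$ is witnessed by stage $u$''. The formula $W$ is $\Delta_1$, $PA$ proves that it is monotone in $u$ (if it holds at $u$, it holds at all $u'\ge u$), and for each $i\in\mathbb N$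
\[
PA\vdash W(u,\bar i)\leftrightarrow\exists w\le u\,\delta_i(w),\qquad PA\vdash s_i\leftrightarrow\exists u\,W(u,\bar i).
\]

We define formulas $\tau(x)$, $\tau'(x)$ and write $\tau_e=\tau(\bar e)$, $\tau'_e=\tau'(\bar e)$. The definition refers to the following formulas.
\begin{itemize}
\item $P(p,e)$: $p$ is a $T$-proof of $\neg\tau_e$.
\item $P'(q,i,e)$: $q$ is a $T$-proof of $s_i\wedge\tau'_e\to\tau_0\vee\dots\vee\tau_m$ for some $m$.
\item $\alpha(u,e)$: $W(u,e)\wedge\exists p\le u\,P(p,e)$.
\item $\alpha'(u,e)$: $\exists q\le u\,\exists i\le q\,[\,P'(q,i,e)\wedge W(u,i)\wedge\forall p\le q\,\neg P(p,e)\,]$.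
\end{itemize}
Read $\alpha(u,e)$ as ``$\tau_e$ is ready at stage $u$'' and $\alpha'(u,e)$ as ``the rival is ready at stage $u$''. We require, provably in $PA$,
\begin{equation}\label{eq:def}
\tau(e)\leftrightarrow\exists u\,[\alpha(u,e)\wedge\neg\alpha'(u,e)],\qquad
\tau'(e)\leftrightarrow\exists u\,[\alpha'(u,e)\wedge\forall v<u\,\neg\alpha(v,e)].
\end{equation}
Thus $\tau_e$ says that $\tau_e$ is ready strictly before its rival, and $\tau'_e$ says that the rival is ready no later than $\tau_e$.

The circularity is resolved by (S3). For a code $z$ of a formula $\zeta(y,x)$, let $P_z$ and $P'_z$ be defined as $P$ and $P'$ with $\zeta(\bar0,\bar e)$ for $\tau_e$ and $\zeta(\bar1,\bar e)$ for $\tau'_e$. These relations are primitive recursive in all arguments including $z$ (the number $m$ is bounded by $q$), so the resulting formulas $\alpha_z,\alpha'_z$ are $\Delta_1$. Let $\Phi(z,y,x)$ say that either $y=0$ and $\exists u\,[\alpha_z(u,x)\wedge\neg\alpha'_z(u,x)]$, or $y=1$ and $\exists u\,[\alpha'_z(u,x)\wedge\forall v<u\,\neg\alpha_z(v,x)]$. With $\xi$ the fixed point of $\Phi$, put $\tau(x)=\xi(\bar0,x)$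 and $\tau'(x)=\xi(\bar1,x)$, and let $P,P',\alpha,\alpha'$ be the formulas for $z=\ulcorner\xi\urcorner$. Then \eqref{eq:def} holds, $\tau$ and $\tau'$ are $\Sigma_1$, and the code of $\tau_e$ is primitive recursive in $e$. The formulas $P,P',\alpha,\alpha'$ are $\Delta_1$, and $PA$ proves that $\alpha$ and $\alpha'$ are monotone in $u$, since $u$ occurs in them only as a bound of existential quantifiers and in $W$. The bound $i\le q$ in $\alpha'$ loses nothing: if $P'(q,i,e)$ is true, then $q$ is at least the code of $s_i$, which is at least $i$.

\begin{lemma}\label{lem:race}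
For every $e\in\mathbb N$, $PA$ proves \textup{(a)} $\tau_e\to s_e$, \textup{(b)} $\neg(\tau_e\wedge\tau'_e)$, and \textup{(c)} $\exists u\,\alpha(u,\bar e)\to\tau_e\vee\tau'_e$.
\end{lemma}

\begin{proof}
Work in $PA$. (a) A witness $u$ for $\tau_e$ satisfies $W(u,\bar e)$. (b) Let $u$ witness $\tau_e$ and $u'$ witness $\tau'_e$. From $\neg\alpha'(u,\bar e)$, $\alpha'(u',\bar e)$ and monotonicity we get $u<u'$, and then $\alpha(u,\bar e)$ violates the second clause for $u'$. (c) Assume $\alpha(u,\bar e)$ and $\neg\tau_e$. Then $\alpha(v,\bar e)\to\alpha'(v,\bar e)$ for all $v$, so $\alpha'(u,\bar e)$. Let $u_0$ be least with $\alpha'(u_0,\bar e)$. For $v<u_0$ we have $\neg\alpha'(v,\bar e)$, hence $\neg\alpha(v,\bar e)$. So $u_0$ witnesses $\tau'_e$.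
\end{proof}

The next two lemmas describe what happens when one of the two competing proofs exists in the standard model. In the first, \eqref{eq:spoil} has a proof and $\neg\tau_e$ has none. Then, inside $PA$, any refutation of $\tau_e$ comes after the proof of \eqref{eq:spoil}, and $\tau_e$ is blocked as soon as $s_i$ is witnessed.

\begin{lemma}\label{lem:block}
Suppose $T\nvdash\neg\tau_e$ and $T\vdash s_i\wedge\tau'_e\to\tau_0\vee\dots\vee\tau_m$ for some $m$. Then
\[
PA\vdash\forall v\,[\,W(v,\bar i)\wedge\alpha(v,\bar e)\to\alpha'(v,\bar e)\,].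
\]
\end{lemma}

\begin{proof}
Let $q$ be a $T$-proof of the implication. Then $P'(q,i,e)$ is true, $i\le q$, and $P(p,e)$ is false for every $p\in\mathbb N$. By (S1), $PA$ proves $P'(\bar q,\bar i,\bar e)$, $\bar i\le\bar q$ and $\forall p\le\bar q\,\neg P(p,\bar e)$. Work in $PA$ and assume $W(v,\bar i)$ and $\alpha(v,\bar e)$. There is $p\le v$ with $P(p,\bar e)$, and $p>\bar q$; so $\bar q\le v$. Hence $\bar q$ and $\bar i$ witness $\alpha'(v,\bar e)$.
\end{proof}

In the second, $\neg\tau_e$ has a proof. Then in a model of $T+F+s_e$ the race is decided and the rival must win it, using a proof of \eqref{eq:spoil} that is smaller than a standard number. Such a proof is a real proof, and it contradicts $F$.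

\begin{lemma}\label{lem:guard}
If $T+F+s_e$ is consistent, then $T\nvdash\neg\tau_e$.
\end{lemma}

\begin{proof}
Suppose $p^*\in\mathbb N$ is a $T$-proof of $\neg\tau_e$, and let $M$ be a model of $T+F+s_e$. By (S1), $M\models P(p^*,e)$. Since $M\models s_e$ and $W$ is monotone, there is $u\ge p^*$ in $M$ with $M\models W(u,e)$, so $M\models\alpha(u,e)$. As $M\models\neg\tau_e$, Lemma~\ref{lem:race}(c) gives $M\models\tau'_e$. So there are $u'$, $q$ and $i\le q$ in $M$ such that $P'(q,i,e)$, $W(u',i)$ and $\forall p\le q\,\neg P(p,e)$ hold in $M$. The last clause and $P(p^*,e)$ give $q<p^*$, so $q$ and $i$ are standard. Then $P'(q,i,e)$ is true, for otherwise $PA$ would refute it by (S1). Hence $T\vdash s_i\wedge\tau'_e\to\tau_0\vee\dots\vee\tau_m$ for some $m\in\mathbb N$. But $M\models s_i$ because $M\models W(u',i)$, and $M\models\tau'_e$. So $M\models\tau_j$ for some $j\le m$, contradicting $M\models F$.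
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:F}]
(F1) Suppose $T+F$ is inconsistent and let $m$ be least with $T\vdash\tau_0\vee\dots\vee\tau_m$. Then $T\nvdash\neg\tau_m$: a refutation of $\tau_m$ would make $T$ inconsistent if $m=0$, and would give $T\vdash\tau_0\vee\dots\vee\tau_{m-1}$ if $m>0$. Let $s_i$ be $\exists x\,(x=x)$, so that $PA\vdash\forall v\,W(v,\bar i)$. Since $T$ proves $\tau_0\vee\dots\vee\tau_m$, it proves $s_i\wedge\tau'_m\to\tau_0\vee\dots\vee\tau_m$. Lemma~\ref{lem:block} with $e=m$ gives $PA\vdash\forall v\,[\alpha(v,\bar m)\to\alpha'(v,\bar m)]$, that is, $PA\vdash\neg\tau_m$. This contradicts $T\nvdash\neg\tau_m$.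

(F2) We may assume $r=s_i$. If $T\vdash\neg\tau_e$, take $r'=r$. If $T+F+r+\tau'_e$ is consistent, take $r'=r\wedge\tau'_e$, which implies $\neg\tau_e$ by Lemma~\ref{lem:race}(b). In the remaining case $T\nvdash\neg\tau_e$ and $T+F+s_i+\tau'_e$ is inconsistent, so $T\vdash s_i\wedge\tau'_e\to\tau_0\vee\dots\vee\tau_m$ for some $m$, and Lemma~\ref{lem:block} applies. Let $r'$ say that $s_i$ is witnessed before $\tau_e$:
\[
r':\quad\exists u\,[\,W(u,\bar i)\wedge\forall v\le u\,\neg(\alpha(v,\bar e)\wedge\neg\alpha'(v,\bar e))\,].
\]
This sentence is $\Sigma_1$, and $PA\vdash r'\to s_i$. If $\neg\tau_e$ holds, the universal clause holds for every $u$, so $PA\vdash\neg\tau_e\wedge s_i\to r'$. Hence $T+F+r\vdash r'$, and $T+F+r'$ is consistent. It remains to see that $PA\vdash r'\to\neg\tau_e$. Work in $PA$; let $u$ witness $r'$ and suppose $v$ witnesses $\tau_e$, so $\alpha(v,\bar e)$ and $\neg\alpha'(v,\bar e)$. The universal clause of $r'$ gives $v>u$, so $W(v,\bar i)$ by monotonicity, and Lemma~\ref{lem:block} gives $\alpha'(v,\bar e)$, a contradiction.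

(F3) We may assume $s=s_e$. Suppose $T+s_e$ is consistent and proves every member of $F$. Then $T+F+s_e$ is consistent, so $T\nvdash\neg\tau_e$ by Lemma~\ref{lem:guard}. But $T\vdash s_e\to\neg\tau_e$ by assumption and $T\vdash\neg s_e\to\neg\tau_e$ by Lemma~\ref{lem:race}(a), so $T\vdash\neg\tau_e$, a contradiction.
\end{proof}

\begin{remark}[the clauses of $\alpha$ and $\alpha'$]
The clause $W(u,e)$ gives Lemma~\ref{lem:race}(a). The clause $\forall p\le q\,\neg P(p,e)$ makes $q$ standard in Lemma~\ref{lem:guard}; a nonstandard proof of \eqref{eq:spoil} would tell nothing about truth in $M$. The clause $W(u,i)$ cannot be dropped: without it, take for $s_i$ the refutable sentence $\exists x\,\neg(x=x)$, for which \eqref{eq:spoil} is provable; the proof of Lemma~\ref{lem:block} would then turn $T\nvdash\neg\tau_e$ into $PA\vdash\neg\tau_e$, so $T$ would prove all of $F$ and (F3) would fail.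
\end{remark}

\begin{remark}[the hypotheses on $T$]
Recursive axiomatizability makes $P$ and $P'$ $\Delta_1$. That $T$ extends $PA$ is used for Lemma~\ref{lem:OH} and for the reasoning inside $PA$ above. The proof of Proposition~\ref{prop:F} uses consistency only in (F1), in the case $m=0$. Every member of $F$ is true, since a true $\tau_e$ would be both provable by (S1) and refutable by the clause $P$; so (F1) is immediate when all $\Sigma_1$ theorems of $T$ are true. The argument given for (F1) excludes, without this assumption, that $T$ proves a false sentence $\tau_0\vee\dots\vee\tau_m$.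
\end{remark}

\section{Below every nonzero degree}\label{sec:below}

To place the missing degree below a given $b=d(B)>0$, we choose a $\Pi_1$ theorem $\theta$ of $B$ that $T$ does not prove and weaken every member of $F$ by the disjunct $\theta$. The new axioms are theorems of $B$, and they say something only where $\theta$ fails. So $F$ should be constructed for the theory $T+\neg\theta$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $b=d(B)>0$. By Lemma~\ref{lem:OH} there is a $\Pi_1$ sentence $\theta$ with $B\vdash\theta$ and $T\nvdash\theta$. The theory $T'=T+\neg\theta$ is a consistent, recursively axiomatized extension of $PA$. Let $F=\{\neg\tau_e:e\in\mathbb N\}$ be given by Proposition~\ref{prop:F} for $T'$, and put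
\[
F^\theta=\{\theta\vee\neg\tau_e:e\in\mathbb N\},\qquad g=d(T+F^\theta)\in D_T.
\]
Since $B$ proves all axioms of $T+F^\theta$, we have $g\le b$.

Suppose $g\in G^{\mathcal B}_T$, so $g=d(T+\beta_1)\cup\dots\cup d(T+\beta_n)$ in $D_T$ with $\beta_i\in\mathcal B_1$. We claim that $\Pi(T'+\beta_i)\subseteq\Pi(T'+F)$ for each $i$. If $\chi\in\Pi(T'+\beta_i)$, then $\theta\vee\chi\in\Pi(T+\beta_i)$, so $T+F^\theta\vdash\theta\vee\chi$ by Lemma~\ref{lem:OH}; and $T'+F$ proves $T+F^\theta$ and $\neg\theta$, hence $\chi$. By (F1) and Lemma~\ref{lem:bool} for $T'$, applied $n$ times, there is a $\Sigma_1$ sentence $r$ such that $T'+r$ is consistent and proves every $\beta_i$. The theory $T'+r$ is an extension of $T$ whose degree in $D_T$ is above each $d(T+\beta_i)$, hence above $g$. So $T'+r\vdash\theta\vee\neg\tau_e$, and therefore $T'+r\vdash\neg\tau_e$, for every $e$. This contradicts (F3) for $T'$. Thus $g\notin G^{\mathcal B}_T$, and $g>0$ because $0=d(0=0)\in G^{\mathcal B}_T$.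

For the last statement we show that below every degree $c=d(C)>0$ there is a degree $b'$ with $0<b'<c$. Choose $\eta\in\Pi(C)$ with $T\nvdash\eta$, and by Lemma~\ref{lem:pair} a $\Pi_1$ sentence $\rho$ that $T+\neg\eta$ neither proves nor refutes. Let $b'=d(\eta\vee\rho)$. Then $b'\le c$ since $C\vdash\eta\vee\rho$. Next, $T\nvdash\eta\vee\rho$ since $T+\neg\eta\nvdash\rho$, so $b'>0$. Finally $T+\eta\vee\rho\nvdash\eta$, since otherwise $T+\neg\eta\vdash\neg\rho$; so $c\not\le b'$. Now start with any $g_0\notin G^{\mathcal B}_T$, and given $g_k>0$ choose $b_k$ with $0<b_k<g_k$ and $g_{k+1}\notin G^{\mathcal B}_T$ with $0<g_{k+1}\le b_k$. The degrees $g_0>g_1>\cdots$ are distinct elements of $D_T\setminus G^{\mathcal B}_T$.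
\end{proof}

\section{Every degree is the degree of a provably $\Delta_2$ sentence}\label{sec:delta}

Given $A$, we want one sentence $\varphi$ whose $\Pi_1$ consequences over $T$ are generated by the sentences $\mathrm{Con}_{A|k}$. A sentence asserting $\mathrm{Con}_{A|z}$ for some $z$ implies all of them if $z$ is forced to exceed every standard number. By (S4), $T+\varphi$ proves the consistency of $T|k+\varphi$, the first $k$ axioms of $T$ together with $\varphi$, for each standard $k$; so demanding that $T|z+\varphi$ be inconsistent forces exactly this.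

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $d(A)\in D_T$. By (S3) there is a sentence $\varphi$ with
\[
PA\vdash\varphi\leftrightarrow\exists z\,(\mathrm{Con}_{A|z}\wedge\neg\mathrm{Con}_{T|z+\varphi}).
\]
Both $\mathrm{Con}_{A|z}$ and $\mathrm{Con}_{T|z+\varphi}$ are $\Pi_1$ formulas, decreasing in $z$ provably in $PA$. By (S4),
\begin{equation}\label{eq:refl}
T\vdash\varphi\to\mathrm{Con}_{T|k+\varphi}\quad\text{for each }k\in\mathbb N.
\end{equation}

\emph{$A\le T+\varphi$.} Fix $k$ and work in $T+\varphi$. Let $z$ witness $\varphi$. By \eqref{eq:refl}, $\mathrm{Con}_{T|y+\varphi}$ holds for all $y\le\bar k$, so $z>\bar k$, and $\mathrm{Con}_{A|z}$ gives $\mathrm{Con}_{A|k}$. Apply Lemma~\ref{lem:OH}.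

\emph{$T+\varphi\le A$.} Enumerate the axioms of $T+\varphi$ with $\varphi$ first. By Lemma~\ref{lem:OH} it suffices to show $A\vdash\mathrm{Con}_{T|k+\varphi}$ for each $k$. Work in $A$, which extends $T$ and proves $\mathrm{Con}_{A|k}$ by (S4). If $\neg\mathrm{Con}_{T|k+\varphi}$, then $z=\bar k$ witnesses $\varphi$, and \eqref{eq:refl} gives $\mathrm{Con}_{T|k+\varphi}$, a contradiction. Hence $d(A)=d(\varphi)$.

\emph{$\varphi$ is $\Delta_2$ provably in $PA$.} Formulas in $\Sigma_1$ and in $\Pi_1$ are $\Sigma_2$, and $\Sigma_2$ is closed under $\wedge$, $\vee$ and $\exists$; so $\varphi$ is $\Sigma_2$. To see that $\neg\varphi$ is $\Sigma_2$, we replace the search over all $z$ by the single relevant one. Let $K(z)$ be $\neg\mathrm{Con}_{T|z+\varphi}\wedge\forall y<z\,\mathrm{Con}_{T|y+\varphi}$, a conjunction of a $\Sigma_1$ and a $\Pi_1$ formula. Work in $PA$. At most one $z$ satisfies $K(z)$, and one does unless $\forall z\,\mathrm{Con}_{T|z+\varphi}$. If $z$ witnesses $\varphi$, there is $z_0\le z$ with $K(z_0)$, and $\mathrm{Con}_{A|z}$ gives $\mathrm{Con}_{A|z_0}$; conversely, any $z_0$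 with $K(z_0)\wedge\mathrm{Con}_{A|z_0}$ witnesses $\varphi$. Thus $\varphi\leftrightarrow\exists z\,(K(z)\wedge\mathrm{Con}_{A|z})$. So $\varphi$ fails iff either no $z$ satisfies $K$ or the unique one satisfies $\neg\mathrm{Con}_{A|z}$:
\[
PA\vdash\neg\varphi\leftrightarrow\forall z\,\mathrm{Con}_{T|z+\varphi}\ \vee\ \exists z\,(K(z)\wedge\neg\mathrm{Con}_{A|z}).
\]
The right side is $\Sigma_2$, so $\varphi$ is also $\Pi_2$.
\end{proof}

It is instructive to run the proof of Theorem~\ref{thm:A} on the sentence $\varphi$ obtained for $A=T+F$. Lemma~\ref{lem:compat} holds for arbitrary sentences, so $\varphi$ is consistent with $T+F+r$ for every condition $r$. But no condition proves $\varphi$, since it would then prove all of $F$, against (F3). The step that has no counterpart is the one in Lemma~\ref{lem:bool} where finitely many $\Pi_1$ sentences are decided: $\varphi$ has the form $\exists z\,(K(z)\wedge\mathrm{Con}_{A|z})$, a disjunction over all $z$ of Boolean combinations of $\Sigma_1$ formulas, and by \eqref{eq:refl} the theory $T+\varphi$ refutes each standard disjunct.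

\begin{thebibliography}{9}

\bibitem{DI}
\emph{7. Degrees of Interpretability},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak presschapter\&\allowbreak isResultClick=\allowbreak True\&\allowbreak urlId=\allowbreak lnl\%2F1235416283}.

\bibitem{Lin}
P.~Lindstr\"om, \emph{Aspects of Incompleteness}.

\end{thebibliography}
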